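# Generic matrices as products of $n+1$ alternating circulant and diagonal factors

## 1. Two by two matrices: diagonal times circulant times diagonal

A $2\times 2$ circulant matrix has the form $\begin{pmatrix}\alpha&\beta\\ \beta&\alpha\end{pmatrix}$. Which complex $2\times2$ matrices are of the form diagonal $\cdot$ circulant $\cdot$ diagonal? Multiply out:
$$\begin{pmatrix}x_0&\\&x_1\end{pmatrix}\begin{pmatrix}\alpha&\beta\\ \beta&\alpha\end{pmatrix}\begin{pmatrix}y_0&\\&y_1\end{pmatrix}=\begin{pmatrix}x_0\alpha y_0&x_0\beta y_1\\ x_1\beta y_0&x_1\alpha y_1\end{pmatrix}.\tag{1}$$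

**Easy case.** Every $A\in\mathbb C^{2\times2}$ with four nonzero entries is such a product.

Write $A=\begin{pmatrix}p&r\\ g&h\end{pmatrix}$. If (1) equals $A$, then $ph/(rg)=\alpha^2/\beta^2$. So put $\beta=1$ and let $\alpha$ be a square root of $ph/(rg)$, which is nonzero. Put $x_0=1$, $y_0=p/\alpha$, $y_1=r$, $x_1=g\alpha/p$. Three entries of (1) are then right by construction: $x_0\alpha y_0=p$, $x_0\beta y_1=r$, $x_1\beta y_0=g$. The last is $x_1\alpha y_1=g\alpha^2r/p=h$. $\square$

Three observations will return for general $n$.

First, uniqueness. We may multiply the three factors by scalars with product $1$, which amounts to two free scalars; with them we normalize $\beta=1$ and $x_0=1$. After that the only choice is the sign of $\alpha$. So, up to rescaling, there are exactly two factorizations.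

Second, two factors are not enough. For a product diagonal $\cdot$ circulant, with rows $(x_0\alpha,x_0\beta)$ and $(x_1\beta,x_1\alpha)$, the entries satisfy $A_{00}A_{10}=x_0x_1\alpha\beta=A_{01}A_{11}$, so these products lie in a proper algebraic subset.

Third, we took a square root. Over $\mathbb R$ this is an obstruction, since (1) with real factors forces $A_{00}A_{11}A_{01}A_{10}=(x_0x_1y_0y_1)^2\alpha^2\beta^2\ge0$.

What changes for larger $n$? In (1) there is a single circulant, so every entry is a monomial in the unknowns, and monomial equations can be solved by hand. Already for $n=3$, with four factors $\mathrm{diag}(x)\,C\,\mathrm{diag}(y)\,C'$, the $(s,u)$ entry is $x_s\sum_v c_{v-s}\,y_v\,c'_{u-v}$, a sum of three terms. We will not solve such equations. We will count parameters and prove that a differential has full rank at one well-chosen point.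

## 2. The conjecture, the theorems, and the parameter count

Indices run over $\mathbb Z_n=\{0,\dots,n-1\}$, $n\ge2$. Let $S$ be the cyclic shift matrix: $S_{s,s+1}=1$, all other entries $0$.

**Definition.** A matrix is *circulant* if it is $\sum_{k=0}^{n-1}c_kS^k$ with $c_k\in\mathbb C$; equivalently each row is the row above shifted cyclically one step to the right. Its $(s,u)$ entry is $c_{u-s}$. For $n=3$ this is
$$\begin{pmatrix}c_0&c_1&c_2\\c_2&c_0&c_1\\c_1&c_2&c_0\end{pmatrix}.$$

Write $\mathcal C=\mathrm{span}\{S^k\}_{k=0}^{n-1}$ for the circulants, $\mathcal C_0=\mathrm{span}\{S^k\}_{k=1}^{n-1}$, and $\mathcal D$ for the diagonal matrices; we identify $a\in\mathbb C^n$ with $\mathrm{diag}(a)$. Both $\mathcal C$ and $\mathcal D$ are commutative algebras of dimension $n$. Both are closed under inverses of invertible elements, because by Cayley–Hamilton the inverse of a matrix is a polynomial in that matrix.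

For $r\ge1$ let $\mathcal P_r^C$ (resp. $\mathcal P_r^D$) be the set of products of $r$ factors, alternately circulant and diagonal, with first factor circulant (resp. diagonal).

It is known that every matrix in $\mathbb C^{n\times n}$ is a product of circulant and diagonal matrices, and that a generic one needs at most $2n-1$ factors. The following conjecture comes from the paper "Factoring Matrices into the Product of Circulant and Diagonal Matrices" (doi:10.1007/s00041-015-9395-0).

**Conjecture 1.** There exists an open dense set $G\subset\mathbb C^{n\times n}$ containing almost all matrices (in the sense of Lebesgue measure) such that every $A\in G$ is a product $A=B_1B_2\cdots B_{n+1}$, where $B_i$ is circulant for odd $i$ and diagonal for even $i$.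

It is true for every $n\ge2$. Here is what we shall prove.

**Theorem 1.** For all $n\ge2$, $\mathcal P^C_{n+1}$ contains a nonempty Zariski-open subset $G\subset\mathbb C^{n\times n}$. In particular $G$ is open and dense, and its complement, lying in a proper algebraic subset, has Lebesgue measure $0$. The same holds for $\mathcal P^D_{n+1}$.

**Theorem 2.**
1. For $1\le r\le n+1$ the Zariski closures of $\mathcal P_r^C$ and $\mathcal P_r^D$ have dimension exactly $r(n-1)+1$. In particular, for $r\le n$ they are proper subvarieties (measure zero), so $n+1$ is optimal. For generic $A$ the factorization into $n+1$ factors is unique up to rescaling factors by scalars with product $1$ and up to finitely many choices.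
2. Every invertible matrix lies in $\mathcal P^C_{2n+1}\cap\mathcal P^D_{2n+1}$. Every matrix lies in $\mathcal P^C_{4n+1}\cap\mathcal P^D_{4n+1}$.
3. With real factors, the set of products of $n+1$ alternating factors has nonempty interior in $\mathbb R^{n\times n}$, but it need not be dense: for $n=2$ the real analogue of Conjecture 1 fails.

The count behind $n+1$ is this. There are $n(n+1)$ parameters, and rescaling the factors by scalars with product $1$ wastes $n$ of them. This leaves $n(n+1)-n=n^2$, exactly the dimension of the target. The count has no slack, so every parameter direction beyond the scalings must contribute.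

**Textbook facts.** A *Zariski-closed* set is the common zero set of some polynomials. A proper Zariski-closed subset of $\mathbb C^N$ has Lebesgue measure $0$ and contains no nonempty Euclidean-open set, so a nonempty Zariski-open set is dense in both topologies. A *constructible* set is a finite union of sets $U\cap Z$ with $U$ Zariski open and $Z$ Zariski closed. Chevalley's theorem says that the image of a polynomial map is constructible. Such an image need not be open or closed: the image of $(x,y)\mapsto(x,xy)$ is $\{x\ne0\}\cup\{(0,0)\}$. But a constructible set that is Zariski dense in $\mathbb C^N$ contains a nonempty Zariski-open set. Indeed, write it as a finite union of nonempty $U_j\cap Z_j$ with $Z_j$ irreducible. The union of the $Z_j$ is closed and contains the dense set, so it is $\mathbb C^N$; by irreducibility some $Z_j=\mathbb C^N$, and then $U_j$ lies in the set. Finally, the dimension of the Zariski closure of the image of a polynomial map $\mathbb C^M\to\mathbb C^N$ is the maximal rank of its differential.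

## 3. The Fourier matrix exchanges circulants and diagonals

This section shows that it does not matter which type of factor comes first. Let $\omega=e^{2\pi i/n}$, $F_{jk}=\omega^{jk}/\sqrt n$ and $\Omega=\mathrm{diag}(\omega^k)_k$. Then $(SF)_{jk}=F_{j+1,k}=\omega^kF_{jk}$, that is, $SF=F\Omega$. So $F^{-1}S^kF=\Omega^k$. The matrices $\Omega^0,\dots,\Omega^{n-1}$ are linearly independent (Vandermonde), hence span $\mathcal D$. Therefore $F^{-1}\mathcal CF=\mathcal D$, i.e. $F\mathcal DF^{-1}=\mathcal C$.

Next, $(F^2)_{jl}=\frac1n\sum_k\omega^{(j+l)k}$ is $1$ if $j=-l$ and $0$ otherwise. So $F^2$ is the permutation matrix of $j\mapsto-j$, and $F^2\mathcal DF^{-2}=\mathcal D$. Hence $F\mathcal CF^{-1}=F(F\mathcal DF^{-1})F^{-1}=\mathcal D$ as well. Conjugation by $F$ swaps the two algebras, and inserting $F^{-1}F$ between factors gives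
$$\mathcal P_r^C=F\,\mathcal P_r^D\,F^{-1},\qquad \mathcal P_r^D=F\,\mathcal P_r^C\,F^{-1}.\tag{2}$$

For $n=2$, with Section 1, this says that every $A$ for which $F^{-1}AF$ has no zero entry is circulant $\cdot$ diagonal $\cdot$ circulant. This is Conjecture 1 for $n=2$. In general, conjugation by $F$ is a linear automorphism of $\mathbb C^{n\times n}$, so it suffices to prove Theorem 1 for $\mathcal P^D_{n+1}$.

## 4. Full rank at one point suffices

**Step 1 (the differential of the product map).** The purpose is to turn the theorem into linear algebra. Put $\mathcal A_i=\mathcal D$ for even $i$, $\mathcal A_i=\mathcal C$ for odd $i$, and let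
$$\Phi:\mathcal A_0\times\cdots\times\mathcal A_n\to\mathbb C^{n\times n},\qquad \Phi(B_0,\dots,B_n)=B_0B_1\cdots B_n .$$
The image is $\mathcal P^D_{n+1}$. At a point with all $B_i$ invertible, put $A=\Phi(B)$, $P_0=I$ and $P_i=B_0\cdots B_{i-1}$. Write $\mathrm{Ad}(P)Y=PYP^{-1}$ and $[Y,Z]=YZ-ZY$. The derivative of $\Phi$ in the direction $X_i\in\mathcal A_i$ is $P_iX_iB_{i+1}\cdots B_n$. Since $B_{i+1}\cdots B_nA^{-1}=(B_0\cdots B_i)^{-1}=B_i^{-1}P_i^{-1}$, multiplying by $A^{-1}$ on the right gives $P_i(X_iB_i^{-1})P_i^{-1}$. As $X_i$ runs over $\mathcal A_i$, so does $X_iB_i^{-1}$. Hence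
$$(\mathrm{im}\,d\Phi_B)A^{-1}=\sum_{i=0}^n\mathrm{Ad}(P_i)\mathcal A_i.\tag{3}$$

**Claim.** There is a point with all $B_i$ invertible at which (3) is all of $\mathbb C^{n\times n}$.

**Step 2 (the Claim implies Theorem 1).** At the point of the Claim $d\Phi_B$ is surjective, so by the submersion theorem $\mathrm{im}\,\Phi$ contains a nonempty Euclidean-open set. It is therefore Zariski dense. It is constructible by Chevalley's theorem, so it contains a nonempty Zariski-open set by the facts in Section 2. This proves Theorem 1 for $\mathcal P^D_{n+1}$, and (2) gives it for $\mathcal P^C_{n+1}$.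

## 5. The rank lost at diagonal points, and its recovery to first order

At which point should one compute? The first candidate is $B_i=I$ for all $i$. Then (3) is $\mathcal D+\mathcal C$, of dimension $2n-1<n^2$.

One improves this by letting the diagonal factors be arbitrary and keeping the circulant factors equal to $I$. Then every $P_i$ is diagonal, and (3) becomes $\mathcal D+\sum_{i\text{ odd}}\mathrm{Ad}(P_i)\mathcal C_0$. Let
$$q=\lfloor n/2\rfloor,\qquad m=\lceil n/2\rceil,\qquad m+q=n.$$
Among $0,\dots,n$ there are $m$ odd indices, so the dimension is at most $n+m(n-1)$. This falls short of $n^2$ by at least $n(n-1)-m(n-1)=q(n-1)$. The loss has a visible cause: all $q+1$ diagonal summands $\mathrm{Ad}(P_i)\mathcal D$ have become the same space $\mathcal D$, and $q$ of them contribute nothing.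

The remedy is to move off such a point by a small amount $\varepsilon$. If $\mathrm{Ad}(Z)\mathcal D$ with $Z=I+\varepsilon Y$ is close to $\mathcal D$ and $\mathcal D$ is also in the sum, then the sum contains $\varepsilon^{-1}(\mathrm{Ad}(Z)a-a)=[Y,a]+O(\varepsilon)$. The lost summands come back as commutators. To state what is then needed, let $\mathcal O$ be the space of matrices with zero diagonal, of dimension $n(n-1)$.

**Proposition.** Let $X=\sum_{k=1}^{n-1}S^k$ (all off-diagonal entries $1$, diagonal $0$). There are invertible real diagonal matrices $E_0,\dots,E_{m-1}$ with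
$$\mathcal O=\sum_{i=0}^{m-1}E_i\mathcal C_0E_i^{-1}+\sum_{i=0}^{q-1}[E_iXE_i^{-1},\mathcal D].\tag{4}$$

For $n=2$, where $m=q=1$, take $E_0=I$. Then $\mathcal C_0$ is spanned by $X=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, and $[X,\mathcal D]$ by $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. Together they span $\mathcal O$.

**Step 3 (the Proposition implies the Claim).** For small $\varepsilon>0$ define a point by
$$B_0=E_0,\qquad B_{2i+1}=I+\varepsilon X\ \ (0\le i\le m-1),\qquad B_{2i+2}=E_i^{-1}E_{i+1}\ \ (0\le i\le q-1).$$
These are all the indices $0,\dots,n$: for $n=2q$ the last is $2(q-1)+2$, for $n=2q+1$ it is $2(m-1)+1$. When $n$ is even the last formula uses $E_m$, and we put $E_m=I$. All factors are invertible for small $\varepsilon$, and they have the right types. Let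
$$Y_i=E_iXE_i^{-1},\qquad Z_i=I+\varepsilon Y_i=E_i(I+\varepsilon X)E_i^{-1}.$$
Then $P_1=E_0$, $P_2=E_0(I+\varepsilon X)=Z_0E_0$, $P_3=Z_0E_0E_0^{-1}E_1=Z_0E_1$, and inductively
$$P_{2i+1}=Z_0\cdots Z_{i-1}E_i\ (0\le i\le m-1),\qquad P_{2i+2}=Z_0\cdots Z_iE_i\ (0\le i\le q-1).$$
Since $\mathrm{Ad}(E_i)\mathcal D=\mathcal D$, the summands of (3) are $\mathcal D$, the spaces $\mathrm{Ad}(Z_0\cdots Z_{i-1})E_i\mathcal CE_i^{-1}$, and the spaces $\mathrm{Ad}(Z_0\cdots Z_i)\mathcal D$. So (3) contains, for $a\in\mathcal D$ and $1\le k\le n-1$,
$$a,\qquad \mathrm{Ad}(Z_0\cdots Z_{i-1})E_iS^kE_i^{-1}\ (i\le m-1),\qquad \varepsilon^{-1}\bigl(\mathrm{Ad}(Z_0\cdots Z_i)a-a\bigr)\ (i\le q-1).$$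
Now $Z_0\cdots Z_i=I+\varepsilon(Y_0+\dots+Y_i)+O(\varepsilon^2)$, so as $\varepsilon\to0$ these vectors converge to
$$a,\qquad E_iS^kE_i^{-1},\qquad [Y_0+\dots+Y_i,\,a].$$
Differences of the last family for consecutive $i$ give all $[Y_i,a]$ with $i\le q-1$. Hence the limits span $\mathcal D+\sum_iE_i\mathcal C_0E_i^{-1}+\sum_i[Y_i,\mathcal D]$, which by (4) is $\mathcal D+\mathcal O=\mathbb C^{n\times n}$. Let $a$ run over a basis of $\mathcal D$, so that the family is finite, and choose $n^2$ of the limit vectors forming a basis. The determinant of the corresponding vectors at $\varepsilon$ tends to a nonzero number, so it is nonzero for all small $\varepsilon>0$. For such $\varepsilon$ the space (3) is everything. $\square$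

## 6. Diagonal matrices of powers of $t$ and a block-diagonal limit

It remains to prove the Proposition. Choosing all $E_i=I$ gives $\mathcal C_0+[X,\mathcal D]$ on the right of (4), of dimension at most $2(n-1)$, which is less than $n(n-1)$ once $n\ge3$. The $E_i$ must differ. We take their entries to be powers of a parameter $t$ and let $t\to0^+$, so that different $i$ dominate at different matrix entries.

**Step 4 (coordinates).** The purpose is to write the right side of (4) as the image of a square system. An *edge* is a pair $e=(s,u)$ with $s\ne u$ in $\mathbb Z_n$; edges index the coordinates of $\mathcal O$. For $0\le i\le q-1$ let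
$$V_i=\Bigl\{(a,b)\in\mathbb C^n\times\mathbb C^{n-1}:\sum_sa_s=0\Bigr\},\qquad \lambda_i(a,b)(s,u)=a_u-a_s+b_{u-s},$$
where $b=(b_k)_{k\in\mathbb Z_n\setminus0}$. So $\dim V_i=2(n-1)$. If $n$ is odd, let also $V_q=\mathbb C^{n-1}$ and $\lambda_q(b)(s,u)=b_{u-s}$. Then
$$\sum_{i<m}\dim V_i=2(n-1)q+(n-1)(m-q)=(n-1)(m+q)=n(n-1)=\dim\mathcal O.\tag{5}$$

Choose real functions $w_i$ on $\mathbb Z_n$ and real constants $\xi_i$ ($0\le i\le m-1$), and put
$$E_i=\mathrm{diag}\bigl(t^{w_i(s)}\bigr)_s\quad(t>0),\qquad v_i(s,u)=\xi_i+w_i(s)-w_i(u).$$
Since $X_{su}=1$ for $s\ne u$, the $(s,u)$ entry of $[E_iXE_i^{-1},a]$ is $t^{w_i(s)-w_i(u)}(a_u-a_s)$, and that of $E_i\bigl(\sum_{k\ne0}b_kS^k\bigr)E_i^{-1}$ is $t^{w_i(s)-w_i(u)}b_{u-s}$. Both matrices have zero diagonal. Adding a scalar matrix to $a$ does not change the commutator, so we may normalize $\sum a_s=0$. Multiplying the $i$-th contribution by the nonzero number $t^{\xi_i}$ does not change its range. So the right side of (4) is the image of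
$$\Psi_t:\bigoplus_{i<m}V_i\to\mathcal O,\qquad \Psi_t(\rho)(e)=\sum_{i<m}t^{v_i(e)}\lambda_i(\rho_i)(e).\tag{6}$$
By (5) this is a map between spaces of equal dimension, and (4) says that it is bijective.

**Step 5 (the limit $t\to0^+$).** The purpose is to reduce bijectivity of $\Psi_t$ to that of $m$ small maps. Suppose that for every edge $e$ the minimum of $v_i(e)$ over $i$ is attained at a *unique* index $i(e)$, and let $R_i=\{e:i(e)=i\}$. Multiply coordinate $e$ of $\Psi_t$ by $t^{-v_{i(e)}(e)}$; this does not affect bijectivity. The new coordinate is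
$$\lambda_{i(e)}(\rho_{i(e)})(e)+\sum_{i\ne i(e)}t^{\,v_i(e)-v_{i(e)}(e)}\lambda_i(\rho_i)(e),$$
with all exponents positive. As $t\to0^+$ the maps converge to the block-diagonal map
$$\bigoplus_iV_i\to\bigoplus_i\mathbb C^{R_i},\qquad \rho_i\mapsto\lambda_i(\rho_i)|_{R_i}.\tag{7}$$
If each block is bijective, the determinant of the limit is nonzero. Then $\Psi_t$ is bijective for all small $t>0$, and (4) holds with $E_i$ real, diagonal, invertible. So we need weights such that minimizers are unique and each block $V_i\to\mathbb C^{R_i}$ in (7) is bijective. In particular $|R_i|=\dim V_i$.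

**The case $n=3$.** Here $q=1$, $m=2$. Take $w_0=0$, $\xi_0=-1$, and $w_1(2)=-3$, $w_1(0)=w_1(1)=0$, $\xi_1=0$. Then $v_0=-1$ on all edges, while $v_1=-3$ on $(2,0),(2,1)$, $v_1=3$ on $(0,2),(1,2)$, and $v_1=0$ on $(0,1),(1,0)$. (With $\xi_0=0$ there would be a tie on the last two edges; that is what $\xi_0$ is for.) So the minimizers are unique and
$$R_1=\{(2,0),(2,1)\},\qquad R_0=\{(0,1),(0,2),(1,0),(1,2)\}.$$
Block $1$ sends $b$ to $(b_1,b_2)$, since $0-2\equiv1$ and $1-2\equiv2\pmod3$. It is bijective. Block $0$ goes between spaces of dimension $4$, and on its kernel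
$$b_1=a_0-a_1=a_1-a_2,\qquad b_2=a_0-a_2=a_1-a_0.$$
With $f=a_0-a_1=a_1-a_2$ the second line says $2f=-f$, so $f=0$. Then $a$ is constant, hence $0$ because $\sum a_s=0$, and $b=0$. This proves the Proposition, and so Theorem 1, for $n=3$.

## 7. Two full rows per block: an obstruction from opposite edges

For $n\ge4$ how should the edges be distributed? Each block with $i<q$ has capacity $2(n-1)$, which is the number of edges leaving two vertices. The natural proposal is to let $R_i$ consist of all edges leaving $2i$ or $2i+1$, and, for $n$ odd, to let $R_q$ consist of the edges leaving $2q$. This is what happened for $n=3$.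

For $q\ge2$ no choice of weights realizes it. Let $e=(2i,2i+1)$ and $\bar e=(2i+1,2i)$. For every index $j$ we have
$$v_j(e)+v_j(\bar e)=2\xi_j,$$
because the $w_j$ terms cancel. If $i$ is the unique minimizer on both $e$ and $\bar e$, then $2\xi_i<2\xi_j$ for all $j\ne i$. This cannot hold for two different indices $i<q$ at once.

So some block has to give up one of its two inner edges. We let every block with $i<q$ give up $(2i,2i+1)$, and it must then receive another edge in return to keep its capacity filled. Which one? In the proposal, the equation from $(2i,2i+1)$ would only be used to determine $b_1$. We hope that an edge $(x,x+1)$ elsewhere can do the same job. So the blocks hand these edges around in a cycle: block $i$ receives the edge $(2i',2i'+1)$ given up by block $i'$. Section 9 confirms that this works.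

## 8. The weights

For $0\le i\le q-1$ let $i'\in\{0,\dots,q-1\}$ with $i'\equiv i-1\pmod q$. The target is, for $i<q$,
$$R_i=\{(2i,u):u\ne2i,2i+1\}\cup\{(2i+1,u):u\ne2i+1\}\cup\{(2i',2i'+1)\},\tag{8}$$
and, for $n$ odd,
$$R_q=\{(2q,u):u\ne2q\}.\tag{9}$$
The union in (8) is disjoint, so $|R_i|=(n-2)+(n-1)+1=2(n-1)=\dim V_i$, and $|R_q|=n-1=\dim V_q$.

**Step 6 (weights realizing (8) and (9)).**

*Case $n=2$.* Take $w_0=0$, $\xi_0=0$. There is only one index, so $R_0=\{(0,1),(1,0)\}$, which is (8) with $i=i'=0$.

*Case $n=3$.* The weights of Section 6 gave exactly (8) with $i=i'=0$, and (9).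

*Case $q\ge2$, so $n\ge4$.* Now $i'\ne i$. Take all $\xi_i=0$, and for $i<q$
$$w_i(2i)=-3,\qquad w_i(2i+1)=-4,\qquad w_i(2i'+1)=1,\qquad w_i=0\text{ elsewhere}.$$
If $n$ is odd, put $w_q(2q)=-3$ and $w_q=0$ elsewhere. The values $-3,-4$ make block $i$ win on edges leaving the pair $\{2i,2i+1\}$. The difference between $-3$ and $-4$ decides the orientation inside the pair, and the value $1$ catches the received edge. We check all edges; every edge leaves a vertex $2i$ or $2i+1$ with $i<q$, or the vertex $2q$ for $n$ odd.

* *Edges with $s\in\{2i,2i+1\}$, $u\notin\{2i,2i+1\}$.* Here $w_i(s)\le-3$ and $w_i(u)\in\{0,1\}$, so $v_i\le-3$. For $j<q$, $j\ne i$: $s\notin\{2j,2j+1\}$, so $w_j(s)\in\{0,1\}$, and $w_j(u)\le1$, so $v_j\ge-1$. For $n$ odd, $v_q=-w_q(u)\ge0$. The unique minimizer is $i$.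
* *The edge $(2i+1,2i)$.* Here $v_i=-4+3=-1$. For $j<q$, $j\ne i$: $w_j(2i)=0$, since $2i$ is neither $2j$ nor, by parity, $2j+1$ or $2j'+1$ (all these are integers in $[0,n-1]$). So $v_j=w_j(2i+1)\in\{0,1\}$. For $n$ odd, $v_q=0$. The unique minimizer is $i$.
* *The edge $(2i,2i+1)$.* Here $v_i=-3+4=1$. For $j<q$, $j\ne i$: $v_j=-w_j(2i+1)$, which is $-1$ if $j'=i$ and $0$ otherwise. For $n$ odd, $v_q=0$. Exactly one $j$ has $j'=i$, and $j\ne i$ since $q\ge2$. This $j$ is the unique minimizer.
* *For $n$ odd, edges with $s=2q$.* Here $v_q=-3$. For $j<q$: $w_j(2q)=0$, since $2q>2j+1$ and $2q$ is even while $2j'+1$ is odd. So $v_j=-w_j(u)\ge-1$. The unique minimizer is $q$.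

Collecting the edges with minimizer $i$ gives (8) and (9).

**The case $n=4$ in numbers.** Here $q=m=2$, $0'=1$, $1'=0$, so $w_0=(-3,-4,0,1)$ and $w_1=(0,1,-3,-4)$. The pairs $(v_0,v_1)$ are:

| $s\backslash u$ | $0$ | $1$ | $2$ | $3$ |
|---|---|---|---|---|
| $0$ | | $(1,-1)$ | $(-3,3)$ | $(-4,4)$ |
| $1$ | $(-1,1)$ | | $(-4,4)$ | $(-5,5)$ |
| $2$ | $(3,-3)$ | $(4,-4)$ | | $(-1,1)$ |
| $3$ | $(4,-4)$ | $(5,-5)$ | $(1,-1)$ | |

So $R_0=\{(0,2),(0,3),(1,0),(1,2),(1,3),(2,3)\}$ and $R_1=\{(2,0),(2,1),(3,0),(3,1),(3,2),(0,1)\}$: two rows each, with the edges $(0,1)$ and $(2,3)$ exchanged.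

## 9. Each block is bijective

**Step 7 (the block $i=q$, $n$ odd).** By (9), $R_q$ contains exactly one edge with $u-s=k$ for each $k\ne0$. So $b\mapsto\lambda_q(b)|_{R_q}$ only relabels coordinates, and it is bijective.

**Step 8 (the blocks $i<q$).** Source and target have the same dimension $2(n-1)$, so injectivity is enough. Suppose $\lambda_i(a,b)=0$ on $R_i$, that is,
$$b_{u-s}=a_s-a_u\qquad\text{for }(s,u)\in R_i.\tag{10}$$
Put $f(x)=a_x-a_{x+1}$ for $x\in\mathbb Z_n$. We show that $f$ is constant.

*Differences $k\ne0,1$.* Both $(2i,2i+k)$ and $(2i+1,2i+1+k)$ lie in $R_i$. By (10), $a_{2i}-a_{2i+k}=b_k=a_{2i+1}-a_{2i+1+k}$. Rearranging, $f(2i)=f(2i+k)$. Hence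
$$f(x)=f(2i)\qquad\text{for all }x\in\mathbb Z_n\setminus\{2i+1\}.\tag{11}$$

*Difference $k=1$.* Both $(2i',2i'+1)$ and $(2i+1,2i+2)$ lie in $R_i$. By (10), $f(2i')=b_1=f(2i+1)$. The integers $2i'$ and $2i+1$ lie in $[0,n-1]$ and have different parity, so $2i'\ne2i+1$ in $\mathbb Z_n$, and (11) gives $f(2i')=f(2i)$. Hence $f(2i+1)=f(2i)$. This is where the received edge does the work of the one given up.

So $f$ is constant. Its sum over $\mathbb Z_n$ telescopes to $0$, so $f=0$ and $a$ is constant. Since $\sum a_s=0$, $a=0$. Finally, for each $k\ne0$ the edge $(2i+1,2i+1+k)$ lies in $R_i$, so (10) gives $b_k=0$. The block is injective, hence bijective.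

By Step 5 the Proposition holds. By Step 3 so does the Claim, and by Step 2 so does Theorem 1. $\blacksquare$

## 10. Dimensions of shorter products and the fibers at length $n+1$

We prove Theorem 2(1). By (2) it suffices to treat $\mathcal P_r^D$, since conjugation by $F$ also carries factorizations of one type bijectively to factorizations of the other and respects rescaling.

**Step 9 (dimension of the closure).** Let $\Phi_r$ be the product map with $r$ factors, $\Phi_r(B_0,\dots,B_{r-1})=B_0\cdots B_{r-1}$. The dimension sought is the maximal rank of $d\Phi_r$. The points of maximal rank form a nonempty Zariski-open set, which meets the Zariski-open dense set of points with all $B_i$ invertible. So the maximum is attained at an invertible point. There, exactly as in (3), the rank is $\dim\sum_{i=0}^{r-1}\mathrm{Ad}(P_i)\mathcal A_i$.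

*Upper bound.* Each summand has dimension $n$ and contains $I$. So each summand after the first adds at most $n-1$, and the rank is at most $n+(r-1)(n-1)=r(n-1)+1$.

*Lower bound.* At the point of the Claim, the sum of all $n+1$ summands has dimension $n^2$. The last $n+1-r$ of them add at most $(n+1-r)(n-1)$, again because each contains $I$. So the first $r$ have a sum of dimension at least
$$n^2-(n+1-r)(n-1)=n^2-(n^2-1)+r(n-1)=r(n-1)+1 .$$
These $r$ summands depend only on $B_0,\dots,B_{r-1}$, so this is a lower bound for the rank of $d\Phi_r$ at that point. Equality follows. For $r\le n$ the dimension is at most $n(n-1)+1<n^2$, so the closures are proper subvarieties, of measure zero, and $n$ factors do not suffice.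

**Step 10 (finiteness up to rescaling).** The map $\Phi=\Phi_{n+1}:\mathbb C^{n(n+1)}\to\mathbb C^{n^2}$ is dominant. By the fiber dimension theorem, for $A$ in some nonempty Zariski-open set, every irreducible component of $\Phi^{-1}(A)$ has dimension $n(n+1)-n^2=n$. Take such an $A$ that is also invertible. Every factorization of $A$ has all factors invertible. The torus $T=\{(c_0,\dots,c_n)\in(\mathbb C^*)^{n+1}:\prod c_i=1\}$, of dimension $n$, acts on $\Phi^{-1}(A)$ by rescaling the factors, and freely since no factor is $0$. Fix a point $B$ of the fiber.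

Its orbit is closed in the fiber: it equals $\Phi^{-1}(A)\cap\prod_i\mathbb CB_i$. Indeed, if $(c_iB_i)_i$ lies in the fiber, then $\prod c_i\cdot A=A$, so $\prod c_i=1$. The orbit is also irreducible, being the image of $T$, and has dimension $n$. It lies in some component of the fiber, which is irreducible of the same dimension $n$, so it equals that component. A fiber has finitely many components, hence there are finitely many orbits. This is the uniqueness statement, and Theorem 2(1) is proved. For $n=2$ and $A$ with nonzero entries, Section 1 found exactly two orbits. $\square$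

## 11. Factorizations of every matrix

We prove Theorem 2(2).

**Step 11 (invertible matrices).** The purpose is to pass from generic to all invertible $A$ by writing $A$ as a product of two generic matrices. Intersect the Zariski-open sets of Theorem 1 with $GL_n$ to get nonempty Zariski-open sets $G_C\subset\mathcal P_{n+1}^C$ and $G_D\subset\mathcal P_{n+1}^D$ of invertible matrices. Let $A\in GL_n$. Inversion and multiplication by $A$ are homeomorphisms of $GL_n$ in the Zariski topology, and $GL_n$ is irreducible, so any two nonempty open subsets of it meet.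

If $n$ is even, then $n+1$ is odd, and products in $\mathcal P_{n+1}^C$ begin and end with a circulant. Choose $g\in G_C\cap AG_C^{-1}$. Then $g=Ah^{-1}$ with $h\in G_C$, so $A=gh$. Merging the two adjacent circulants leaves $2(n+1)-1=2n+1$ alternating factors, the first circulant.

If $n$ is odd, products in $\mathcal P_{n+1}^C$ end with a diagonal, and products in $\mathcal P_{n+1}^D$ begin with a diagonal. Choose $g\in G_C\cap AG_D^{-1}$, so $A=gh$ with $h\in G_D$, and merge the two adjacent diagonals. Again $A\in\mathcal P^C_{2n+1}$.

So $GL_n\subset\mathcal P_{2n+1}^C$. Conjugating by $F$ and using (2), $GL_n=F\,GL_n\,F^{-1}\subset\mathcal P_{2n+1}^D$.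

**Step 12 (all matrices).** Let $A$ have rank $\rho$ and write $A=P\,\mathrm{diag}(I_\rho,0)\,Q$ with $P,Q$ invertible. By Step 11 write $P$ and $Q$ as products in $\mathcal P_{2n+1}^D$. Since $2n+1$ is odd, each begins and ends with a diagonal factor. In the middle three diagonal matrices stand next to each other; merge them into one. There remain $2n+1+2n=4n+1$ alternating factors, the first diagonal, so $A\in\mathcal P_{4n+1}^D$. As $A$ was arbitrary, (2) gives that every matrix is also in $\mathcal P_{4n+1}^C$. $\square$

## 12. Real factors

We prove Theorem 2(3).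

**Step 13 (nonempty interior).** Consider the product map of $n+1$ alternating factors, in either alternation, in the coordinates given by the circulant coefficients and the diagonal entries. The entries of its Jacobian matrix are polynomials with integer coefficients, so the same is true of the $n^2\times n^2$ minors. By the Claim, for the alternation starting with a diagonal the complex Jacobian has rank $n^2$ at some point. By the symmetry in Section 3 the two product maps differ only by invertible linear changes of variables in source and target, so this holds for the other alternation too. Hence in both cases some minor is not the zero polynomial, and it is nonzero at some real point. There the real product map is a submersion, and by the real submersion theorem the set of real products contains a nonempty open subset of $\mathbb R^{n\times n}$.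

**Step 14 (no density for $n=2$).** Here $F=\frac1{\sqrt2}\begin{pmatrix}1&1\\1&-1\end{pmatrix}$ is real and $F^2=I$. For a real circulant, $F\begin{pmatrix}c_0&c_1\\c_1&c_0\end{pmatrix}F=\mathrm{diag}(c_0+c_1,\,c_0-c_1)$ is real diagonal. If $A=C_1DC_2$ with real factors, $D=\mathrm{diag}(d_1,d_2)$, then
$$M=FAF=(FC_1F)(FDF)(FC_2F)=\Lambda\begin{pmatrix}\alpha&\beta\\\beta&\alpha\end{pmatrix}\Lambda',\qquad \alpha=\tfrac{d_1+d_2}2,\quad\beta=\tfrac{d_1-d_2}2,$$
with $\Lambda,\Lambda'$ real diagonal. As in Section 1 (now numbering the entries from $1$),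
$$M_{11}M_{22}M_{12}M_{21}=(\det\Lambda\,\det\Lambda')^2\alpha^2\beta^2\ge0.$$
The set of real $A$ with $M_{11}M_{22}M_{12}M_{21}<0$ is open. It is nonempty: for $A=\begin{pmatrix}1&1\\1&-1\end{pmatrix}=\sqrt2F$ one gets $M=FAF=\sqrt2F=A$, and the product of its entries is $-1$. This open set contains no product $C_1DC_2$ with real factors, so the real analogue of Conjecture 1 fails for $n=2$. $\blacksquare$
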